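# A discrete group for which the empty set is not a strong Ditkin set

## Fejér and Dirichlet kernels on the integers

Start with $G=\mathbb Z$. Put $\mathbb T=\mathbb R/\mathbb Z$ and $e_n(\theta)=e^{2\pi i n\theta}$. The Fourier algebra $A(\mathbb Z)$ consists of the functions
$$w(n)=\int_{\mathbb T}W(\theta)e_n(\theta)\,d\theta ,\qquad W\in L^1(\mathbb T),\qquad \|w\|_A=\|W\|_1 ,$$
and the pointwise product $vw$ corresponds to the convolution $V*W$. Elements of $A(\mathbb Z)$ vanish at infinity, so the constant $1$ is not in the algebra. We ask whether finitely supported functions $v_k$ can replace it, in the sense that $\|v_kw-w\|_A\to0$ for every $w\in A(\mathbb Z)$.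

The obvious candidate is $v_k=1_{[-k,k]}$. Multiplication by $v_k$ is convolution with the Dirichlet kernel $D_k=\sum_{|j|\le k}e_j$. On $L^1(\mathbb T)$, convolution with $V\in L^1$ has norm exactly $\|V\|_1$: the bound $\le$ is clear, and $\ge$ follows by applying the operator to the Fejér kernels $\Phi_n$ below, since $\|\Phi_n\|_1=1$ and $V*\Phi_n\to V$ in $L^1$. By hand, using $\sin\pi\theta\le\pi\theta$ on $[0,\frac12]$,
$$\|D_k\|_1=2\int_0^{1/2}\frac{|\sin((2k+1)\pi\theta)|}{\sin\pi\theta}\,d\theta\ \ge\ \frac2\pi\int_0^{(2k+1)/2}\frac{|\sin\pi t|}{t}\,dt\ \ge\ \frac2\pi\sum_{j=1}^k\frac1j\int_{j-1}^j|\sin\pi t|\,dt=\frac4{\pi^2}\sum_{j=1}^k\frac1j .$$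
These norms are unbounded, so by the uniform boundedness principle $\|v_kw-w\|_A\to0$ fails for some $w$.

Now take $v_k(n)=\max(0,1-|n|/k)$. It corresponds to the Fejér kernel
$$\Phi_k=\frac1k\Bigl|\sum_{j=0}^{k-1}e_j\Bigr|^2\ge0,\qquad \|\Phi_k\|_1=\int\Phi_k=1 ,$$
and $\Phi_k*W\to W$ in $L^1$ for every $W$. So this choice works. Both candidates are finitely supported and tend to $1$ pointwise; what separates them is the norm of multiplication by $v_k$ on $A(\mathbb Z)$, bounded in one case and unbounded in the other.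

Here is the general setting. Let $G$ be a locally compact group and $A_2(G)$ its Fourier algebra (the Figà-Talamanca–Herz algebra $A_p(G)$ with $p=2$), a Banach algebra of continuous functions vanishing at infinity. For $v\in C(G)$ let $\operatorname{spt}v$ be the closure of $\{x:v(x)\ne0\}$. For a closed set $F\subset G$ put
$$I_F=\{u\in A_2(G):u=0\text{ on }F\},\qquad J_F^0=\{u\in A_2(G)\cap C_c(G):\operatorname{spt}u\cap F=\emptyset\},$$
$$\|u\|_{M[F]}=\sup\{\|uv\|_{A_2}:v\in I_F,\ \|v\|_{A_2}\le1\}\qquad(u\in A_2(G)).$$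

**Definition.** The closed set $F$ is a *strong Ditkin (SD) set* for $A_2(G)$ if there is a net $(v_\alpha)$ in $J_F^0$ with $\sup_\alpha\|v_\alpha\|_{M[F]}<\infty$ and $\|v_\alpha v-v\|_{A_2}\to0$ for every $v\in I_F$.

For $F=\emptyset$ we have $I_\emptyset=A_2(G)$ and $J^0_\emptyset=A_2(G)\cap C_c(G)$, and $\|u\|_{M[\emptyset]}$ is the norm of multiplication by $u$ on $A_2(G)$. The Fejér functions show that $\emptyset$ is an SD set for $A_2(\mathbb Z)$. Is this so for every discrete group? The paper "Strong and Extremely Strong Ditkin sets for the Banach Algebras $A_p^r(G)=A_p\cap L^r(G)$" contains the conjecture that there is a discrete group $G$ such that $\emptyset$ is not an SD set for $A_2(G)$. The conjecture is true. Let $S_n$ be the symmetric group and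
$$K=\bigoplus_{n\ge2}S_n ,$$
so that an element of $K$ is a sequence of permutations $\sigma_n\in S_n$, all but finitely many trivial. In $\mathbb Z^2\rtimes SL_2(\mathbb Z)$ the product is $(n,h)(n',h')=(n+hn',hh')$.

**Theorem 1.** For the countable discrete group $G=(\mathbb Z^2\rtimes SL_2(\mathbb Z))\times K$, the empty set is not an SD set for $A_2(G)$.

After proving this we shall see an exact constant for groups $\Gamma\times K$ (Theorem 7), a general obstruction (Theorem 8), further examples (Corollary 9), and a version for nonempty $F$ (Theorem 10).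

## The multiplier norm as an operator norm on the group algebra

From now on groups are discrete and we write $A(G)$ for $A_2(G)$. Inner products are linear in the first variable. Let $\lambda(s)\delta_t=\delta_{st}$ be the left regular representation on $\ell^2(G)$, and let $\mathbb C[G]\subset C^*_r(G)\subset VN(G)$ be the linear span of $\lambda(G)$, its norm closure, and its weak operator closure. We recall (Eymard) that $A(G)$ is the set of functions $s\mapsto\langle\lambda(s)\xi,\eta\rangle$ with $\xi,\eta\in\ell^2(G)$, that it is the predual of $VN(G)$ through $\langle w,\lambda(s)\rangle=w(s)$, and that the function above has norm at most $\|\xi\|\|\eta\|$.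

Two consequences. The point mass $\delta_s$ is $\langle\lambda(\cdot)\delta_e,\delta_s\rangle$, so $\|\delta_s\|_A\le1$; as $\|w\|_A\ge|w(s)|$ always, $\|\delta_s\|_A=1$. And finitely supported functions are dense in $A(G)$: approximate $\xi,\eta$ by finitely supported vectors. Hence $J^0_\emptyset$ is the set of all finitely supported functions.

For $u:G\to\mathbb C$ let $m_u:\mathbb C[G]\to\mathbb C[G]$ be the linear map $m_u(\lambda(s))=u(s)\lambda(s)$. Write $\|u\|_M=\|u\|_{M[\emptyset]}$.

**Multiplier norm.** If $u$ is finitely supported, then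
$$\|u\|_M=\sup\{\|m_u(x)\|:x\in\mathbb C[G],\ \|x\|\le1\}.\tag{1}$$
Indeed, by Kaplansky's density theorem the unit ball of $\mathbb C[G]$ is weak* dense in that of $VN(G)$, so $\|w\|_A=\sup\{|\langle w,x\rangle|:x\in\mathbb C[G],\|x\|\le1\}$ for $w\in A(G)$. Also $\|x\|=\sup\{|\langle w,x\rangle|:\|w\|_A\le1\}$ for $x\in\mathbb C[G]$. Since $\langle uw,x\rangle=\langle w,m_u(x)\rangle$, taking suprema over $w$ and $x$ in either order gives (1).

**Subgroups.** Let $H\le G$. Under $\lambda_G|_H$ the space $\ell^2(G)$ splits into the pieces $\ell^2(Ht)$, each a copy of $\ell^2(H)$, so $\mathbb C[H]\subset\mathbb C[G]$ isometrically. Compression of operators to $\ell^2(H)\subset\ell^2(G)$ sends $\lambda_G(s)$ to $\lambda_H(s)$ if $s\in H$ and to $0$ otherwise. Hence the map $E_H:\mathbb C[G]\to\mathbb C[H]$ that forgets the coefficients outside $H$ is contractive. From (1) we get, for finitely supported $u$ and $l\in G$,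
$$\|u|_H\|_M\le\|u\|_M,\qquad\|u(\cdot\,l)\|_M=\|u\|_M.\tag{2}$$
The first holds because $m_u$ maps $\mathbb C[H]$ to itself and acts there as $m_{u|_H}$. The second holds because $m_{u(\cdot l)}(x)=m_u(x\lambda(l))\lambda(l)^*$, as one checks on $x=\lambda(s)$.

For $C<\infty$ consider the condition

$$(*)_C\qquad\begin{array}{l}\text{for all finite }E\subset G\text{ and }\varepsilon>0\text{ there is a finitely supported }v\\ \text{with }\|v\|_M\le C\text{ and }|v-1|<\varepsilon\text{ on }E.\end{array}$$

**Lemma 2.** For discrete $G$, the set $\emptyset$ is SD for $A(G)$ if and only if $(*)_C$ holds for some $C$.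

*Proof.* If $(v_\alpha)$ is a net as in the definition, put $C=\sup\|v_\alpha\|_M$. For each $s$, $|v_\alpha(s)-1|=\|v_\alpha\delta_s-\delta_s\|_A\to0$, and $(*)_C$ follows. Conversely, $(*)_C$ gives a net of finitely supported functions, indexed by the pairs $(E,\varepsilon)$, with $\|v_\alpha\|_M\le C$ and $v_\alpha\to1$ pointwise. For finitely supported $w$, $v_\alpha w-w=\sum_s(v_\alpha(s)-1)w(s)\delta_s\to0$ in $A(G)$. Such $w$ are dense and the multiplication operators are uniformly bounded, so $v_\alpha w\to w$ for all $w\in A(G)$. $\square$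

The simplest class to test is that of amenable groups. If $G$ is amenable, then for $E$ and $\varepsilon$ there is, by Følner's condition, a finite $X\ne\emptyset$ with $|sX\cap X|>(1-\varepsilon)|X|$ for $s\in E$. Put
$$v(s)=\frac1{|X|}\langle\lambda(s)1_X,1_X\rangle=\frac{|sX\cap X|}{|X|} .$$
This is finitely supported, $|v-1|<\varepsilon$ on $E$, and $\|v\|_M\le\|v\|_A\le1$. So $(*)_1$ holds, and an example for the conjecture must be nonamenable. For $G=\mathbb Z$ and $X=\{0,\dots,k-1\}$ this $v$ is the Fejér function.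

## The affine action on $\mathbb Z^2$ has no invariant mean

The contradiction at the end of the proof of Theorem 1 will come from the action of $\mathbb Z^2\rtimes SL_2(\mathbb Z)$ on $\mathbb Z^2$ by $(n,h)x=n+hx$. A *mean* on $\ell^\infty(X)$ is a linear functional $\mathfrak m$ with $\mathfrak m(a)\ge0$ for $a\ge0$ and $\mathfrak m(1)=1$; write $\mathfrak m(Y)=\mathfrak m(1_Y)$ for $Y\subset X$.

For example, let $\mathfrak m$ be a weak* cluster point, as $R\to\infty$, of the uniform probabilities on $[-R,R]^2\cap\mathbb Z^2$. It is invariant under translations. It is not invariant under the shear $g=\begin{pmatrix}1&1\\0&1\end{pmatrix}$: the set $Y=\{|y|<|x|\}$ has $\mathfrak m(Y)=\frac12$. Now $(x,y)\in gY$ iff $|y|<|x-y|$ iff $2xy<x^2$, which for $x>0$ means $y<x/2$. The column at $x\in(0,R)$ contributes the share $\frac{R+x/2}{2R}=\frac12+\frac{x}{4R}$, with average $\frac12+\frac18$. By the symmetry $(x,y)\mapsto(-x,-y)$ the same holds for $x<0$, so $\mathfrak m(gY)=\frac58$. In fact no mean will do.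

**Lemma 3.** There is no mean on $\ell^\infty(\mathbb Z^2)$ invariant under translations by $\mathbb Z^2$ and under $SL_2(\mathbb Z)$.

*Proof.* Let $\mathfrak m$ be such a mean. All points have the same mass by translation invariance, so $k\,\mathfrak m(\{0\})\le1$ for all $k$ and $\mathfrak m(\{0\})=0$. Let $\mathrm{pr}:\mathbb Z^2\setminus\{0\}\to P^1(\mathbb R)$ be the projection, which is $SL_2(\mathbb Z)$-equivariant. For $a\in C(P^1(\mathbb R))$ extend $a\circ\mathrm{pr}$ by $0$ at the origin. Then $a\mapsto\mathfrak m(a\circ\mathrm{pr})$ is positive, sends $1$ to $1$, and is $SL_2(\mathbb Z)$-invariant. By the Riesz theorem it is integration against an $SL_2(\mathbb Z)$-invariant Borel probability $\mu$ on $P^1(\mathbb R)$.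

With $g$ as above, $g^j[x:y]=[x+jy:y]\to[1:0]$ for every point of $P^1(\mathbb R)$. By invariance and dominated convergence, $\int a\,d\mu=\int a(g^jz)\,d\mu(z)\to a([1:0])$, so $\mu$ is the point mass at $[1:0]$. The same argument with $g^T$, for which $(g^T)^j[x:y]=[x:jx+y]\to[0:1]$, shows that $\mu$ is the point mass at $[0:1]$. This is a contradiction. $\square$

So for $\Gamma=\mathbb Z^2\rtimes SL_2(\mathbb Z)$ and $N=\mathbb Z^2$ it is enough to extract, from multipliers on a suitable group, functions on $N$ that are almost invariant under conjugation by $\Gamma$ and under translation by $N$, and to turn them into probabilities on $\mathbb Z^2$.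

## Averaging over cosets: $L^1$ norms and Hilbert space vectors

Let $N$ be an amenable normal subgroup of $\Gamma$ and $A=C^*_r(N)$. By amenability there is a character $\chi:A\to\mathbb C$ with $\chi(\lambda(n))=1$ for all $n\in N$; for $N=\mathbb Z^2$, where $A=C(\mathbb T^2)$, it is evaluation at $0$. For finitely supported $g$ on $N$ let $\|g\|_*$ be the norm of the functional $\lambda(n)\mapsto g(n)$ on $A$. For $N=\mathbb Z^d$ it is the $L^1$ norm of $\sum_ng(n)e_{-n}$.

The first thing to try is to work on $\Gamma$ itself. Suppose $\Gamma$ satisfies $(*)_C$ and let $S\subset\Gamma$ be finite with $e\in S$. For a finitely supported $u$ on $\Gamma$, each function $n\mapsto u(h^{-1}nh')$ has $\|\cdot\|_*\le\|u\|_M$: the functional is the composition of $x\mapsto\lambda(h)^*x\lambda(h')$, $m_u$, $y\mapsto\lambda(h)y\lambda(h')^*$ and $\chi$. We want these functions to be close to each other for $h,h'\in S$. The average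
$$u'(x)=|S|^{-2}\sum_{h,h'\in S}u(h^{-1}xh')$$
is again close to $1$ on large sets if $u$ is. So choose $u$ with almost the smallest possible norm. Then $u'$, being a competitor, has almost the same norm, and one would like to conclude that the pieces being averaged nearly coincide.

This conclusion is false for $L^1$ norms. The densities $1+\cos2\pi\theta$ and $1-\cos2\pi\theta$ on $\mathbb T$ have norm $1$, their average has norm $1$, and their distance is $\int2|\cos2\pi\theta|\,d\theta=4/\pi$. In a Hilbert space it is true: if $\zeta'$ is the mean of $\zeta_1,\dots,\zeta_m$, then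
$$\frac1m\sum_i\|\zeta_i-\zeta'\|^2=\frac1m\sum_i\|\zeta_i\|^2-\|\zeta'\|^2 .\tag{3}$$
So we look for vectors $\zeta_t$ with $u(s^{-1}nt)=\langle\pi(n)J\zeta_t,\zeta_s\rangle$ for all $s,t$ in a finite set $T$, where $\pi$ is a representation of $A$ and $J$ is a sign operator commuting with it. The average $u'$ then has the vectors $\zeta'_t=|S|^{-1}\sum_{h\in S}\zeta_{th}$. But $\zeta'_t$ involves vectors indexed by $TS$, which is larger than $T$; so the set $T$ has to be allowed to grow, and we need a bound on $\|\zeta_t\|$ that does not depend on $T$.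

Here the attempt stops. Vectors for all $s,t\in T$ encode the action of $m_u$ on $|T|\times|T|$ matrices over $C^*_r(\Gamma)$, and $\|u\|_M$ controls only the $1\times1$ case. For $k\times k$ matrices the bound entry by entry is
$$\|[m_u(x_{ij})]\|\le\sum_{i,j}\|m_u(x_{ij})\|\le k^2\|u\|_M\|[x_{ij}]\| ,$$
which grows with $|T|$. The idea that gets past this is to change the group: multiply $\Gamma$ by $K$. The group algebras of the factors $S_n$ contain matrix algebras of every finite size, so a bound on the multiplier norm of $\Gamma\times K$ is a bound at all finite matrix levels of $\Gamma$ simultaneously. And finitely many cosets at a time, hence a finite matrix level at a time, is all that the averaging argument uses.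

## Symmetric groups and matrix levels

**Definition.** For finitely supported $u$ on $\Gamma$ let $\|u\|_k$ be the norm of $\mathrm{id}\otimes m_u$ on $M_k(\mathbb C[\Gamma])\subset M_k(C^*_r(\Gamma))$.

It is finite by the bound just given, nondecreasing in $k$, and $\|u\|_1=\|u\|_M$. *Example.* On $\Gamma=\mathbb Z$ write $u(n)=\int W e_n$ and let $\rho_\theta$ be the automorphism $\lambda(n)\mapsto e_n(\theta)\lambda(n)$ of $C^*_r(\mathbb Z)$. Then $m_u=\int W(\theta)\rho_\theta\,d\theta$ on $\mathbb C[\mathbb Z]$, so $\|u\|_k\le\|W\|_1=\|u\|_1$, and all levels agree.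

Put $u^*(x)=\overline{u(x^{-1})}$ and call $u$ *hermitian* if $u=u^*$. Checking on $x=a\otimes\lambda(s)$ one finds $(\mathrm{id}\otimes m_{u^*})(x)=\bigl((\mathrm{id}\otimes m_u)(x^*)\bigr)^*$, so $\|u^*\|_k=\|u\|_k$. Consider

$$(H_C)\qquad\begin{array}{l}\text{for all }k,\text{ all finite }E\subset\Gamma\text{ and }\varepsilon>0\text{ there is a hermitian finitely}\\ \text{supported }u\text{ on }\Gamma\text{ with }\|u\|_k\le C\text{ and }|u-1|<\varepsilon\text{ on }E.\end{array}$$

**Finite factors.** Let $L$ be a finite group with irreducible representations of dimensions $d_1,\dots,d_r$, and let $\varphi$ be finitely supported on $\Gamma$. Put $(\varphi\otimes1_L)(g,l)=\varphi(g)$. Then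
$$\|\varphi\otimes1_L\|_M=\max_i\|\varphi\|_{d_i}.\tag{4}$$
Indeed $\mathbb C[L]=C^*_r(L)\cong\bigoplus_iM_{d_i}$, so $C^*_r(\Gamma\times L)=C^*_r(\Gamma)\otimes\mathbb C[L]\cong\bigoplus_iM_{d_i}(C^*_r(\Gamma))$ isometrically with the maximum norm, and $\mathbb C[\Gamma\times L]$ corresponds to $\bigoplus_iM_{d_i}(\mathbb C[\Gamma])$. Since $m_{\varphi\otimes1}=m_\varphi\otimes\mathrm{id}$, it acts on the $i$-th summand as $\mathrm{id}\otimes m_\varphi$, and (1) gives (4). For instance $\mathbb C[S_3]\cong\mathbb C\oplus\mathbb C\oplus M_2$, so $\|\varphi\otimes1_{S_3}\|_M=\|\varphi\|_2$.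

**Lemma 4.** If $\Gamma\times K$ satisfies $(*)_C$, then $\Gamma$ satisfies $(H_C)$.

*Proof.* Let $k,E,\varepsilon$ be given. Take $L=S_{k+1}\le K$, which has an irreducible representation of dimension $k$, namely the standard one on $\{z\in\mathbb C^{k+1}:\sum z_i=0\}$. By $(*)_C$ and restriction (2) to $\Gamma\times L$, there is a finitely supported $v$ on $\Gamma\times L$ with $\|v\|_M\le C$ and $|v-1|<\varepsilon$ on $(E\cup E^{-1})\times L$. Put
$$\varphi(g)=\frac1{|L|}\sum_{l\in L}v(g,l).$$
This is finitely supported, and $|\varphi-1|<\varepsilon$ on $E\cup E^{-1}$. The function $\varphi\otimes1_L$ is the average of the right translates of $v$ by the elements of $\{e\}\times L$, so $\|\varphi\otimes1_L\|_M\le C$ by (2). As $k$ is among the dimensions $d_i$, (4) gives $\|\varphi\|_k\le C$. Let $u=(\varphi+\varphi^*)/2$. It is hermitian, $\|u\|_k\le C$, and $|u-1|<\varepsilon$ on $E$ because $\varphi^*(x)-1=\overline{\varphi(x^{-1})-1}$. $\square$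

## Vectors behind a hermitian multiplier

Keep $N\lhd\Gamma$ amenable, $A=C^*_r(N)$ and $\chi$ as above. For a representation $\pi$ of $A$ on a Hilbert space (representations are unital) write $\pi(n)=\pi(\lambda(n))$.

**Definition.** Let $T\subset\Gamma$ be finite and nonempty, and let $u$ be hermitian and finitely supported on $\Gamma$. A *system for $(u,T)$* consists of a representation $\pi$ of $A$, a self-adjoint unitary $J$ commuting with $\pi(A)$, and vectors $(\zeta_t)_{t\in T}$ such that
$$u(s^{-1}nt)=\langle\pi(n)J\zeta_t,\zeta_s\rangle\qquad(s,t\in T,\ n\in N).\tag{5}$$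
Let $|u|_T$ be the infimum of $\max_{t\in T}\|\zeta_t\|^2$ over all systems for $(u,T)$.

*Examples.* If $u(x)=\langle\lambda(x)\xi,\xi\rangle$ with $\xi\in\ell^2(\Gamma)$ finitely supported, take $\pi=\lambda|_N$, $J=1$, $\zeta_t=\lambda(t)\xi$; this is a system, since $\langle\lambda(n)\lambda(t)\xi,\lambda(s)\xi\rangle=u(s^{-1}nt)$, and $|u|_T\le\|\xi\|^2=u(e)$. If $u=u_1-u_2$ with $u_1,u_2$ of this form, the direct sum of the two systems with $J=1\oplus(-1)$ gives $|u|_T\le u_1(e)+u_2(e)$. The operator $J$ records the sign.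

Two simple properties: $|u|_T\le|u|_{T'}$ if $T\subset T'$, since one can drop vectors; and $|u|_T\ge|u(e)|$, since (5) with $s=t$, $n=e$ gives $u(e)=\langle J\zeta_t,\zeta_t\rangle$.

**Lemma 5.** Systems for $(u,T)$ exist, and $|u|_T\le\|u\|_{|T|}$.

*Proof.* Put $c=\|u\|_{|T|}$.

**Step 1: the matrix map.** This step converts the bound on $\|u\|_{|T|}$ into a bound for a map that sees all the numbers $u(s^{-1}nt)$. For $x=[x_{st}]\in M_T(\mathbb C[N])$, with $x_{st}=\sum_nx_{st}(n)\lambda(n)$, put
$$\Theta(x)_{st}=\sum_nx_{st}(n)\,u(s^{-1}nt),\qquad\Theta(x)\in M_T .$$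
Let $D=\mathrm{diag}(\lambda(s))_{s\in T}$, a unitary in $M_T(C^*_r(\Gamma))$. The entries of $D^*xD$ are $\sum_nx_{st}(n)\lambda(s^{-1}nt)$. Applying $\mathrm{id}\otimes m_u$ multiplies the terms by $u(s^{-1}nt)$. Conjugating back, $y\mapsto DyD^*$, gives the matrix with entries $\sum_nx_{st}(n)u(s^{-1}nt)\lambda(n)$, which lies in $M_T(\mathbb C[N])$. Applying the $*$-homomorphism $\mathrm{id}\otimes\chi$ on $M_T(A)$ gives $\Theta(x)$. All steps but the second are contractive, so $\|\Theta(x)\|\le c\|x\|$, and $\Theta$ extends to $M_T(A)\to M_T$ with norm at most $c$. Moreover $\Theta(x^*)=\Theta(x)^*$: since $(x^*)_{st}(n)=\overline{x_{ts}(n^{-1})}$ and $u(y^{-1})=\overline{u(y)}$,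
$$\Theta(x^*)_{st}=\sum_n\overline{x_{ts}(n)}\,u(s^{-1}n^{-1}t)=\overline{\sum_nx_{ts}(n)\,u(t^{-1}ns)}=\overline{\Theta(x)_{ts}} .$$

**Step 2: a dominating functional for given weights.** A system will come from a positive functional that dominates $\pm U$, where
$$U(x)=\sum_{s,t\in T}\Theta(x)_{st} ,$$
a hermitian functional on $M_T(A)$. Let $\mathcal P$ be the convex set of bounded functionals $P$ on $M_T(A)$ with $P+U\ge0$ and $P-U\ge0$; each such $P$ is $\ge0$. We want $P\in\mathcal P$ with all the numbers $P(e_{tt}\otimes1)$ small, and first control one weighted sum of them. Let $w_t>0$ with $\sum_tw_t=1$, $\alpha=(w_t^{1/2})_{t\in T}$, $\Lambda=\mathrm{diag}(w_t^{1/2})$. The functional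
$$\psi(x)=\langle\Theta(x)\alpha,\alpha\rangle=U(\Lambda x\Lambda)$$
is hermitian, and $\|\psi\|\le c\|\alpha\|^2=c$. By the Jordan decomposition, $\psi=\psi_+-\psi_-$ with $\psi_\pm\ge0$ and $\|\psi\|=\|\psi_+\|+\|\psi_-\|$. Put $q=\psi_++\psi_-$. Then $q\pm\psi\ge0$ and $q(1)=\|\psi\|\le c$. Let $P(x)=q(\Lambda^{-1}x\Lambda^{-1})$. Since $U(x)=\psi(\Lambda^{-1}x\Lambda^{-1})$, we get $P\in\mathcal P$; and since $P(e_{tt}\otimes1)=w_t^{-1}q(e_{tt}\otimes1)$,
$$\sum_tw_tP(e_{tt}\otimes1)=q(1)\le c.\tag{6}$$

**Step 3: one functional for all weights.** The $P$ in (6) depends on $w$; convexity removes this dependence. Let $\eta>0$. We claim that there is $P\in\mathcal P$ with $P(e_{tt}\otimes1)\le c+\eta$ for all $t\in T$. Let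
$$V=\{(P(e_{tt}\otimes1))_{t\in T}:P\in\mathcal P\}+\mathbb R_+^T\subset\mathbb R_+^T ,$$
a nonempty convex set with $V+\mathbb R_+^T=V$. The claim says $(c+\eta,\dots,c+\eta)\in V$. If not, separation of a point from a convex set in $\mathbb R^T$ gives $w\ne0$ with $\sum_tw_ty_t\ge(c+\eta)\sum_tw_t$ for all $y\in V$. Since any coordinate of $y\in V$ may be increased at will, $w\ge0$; normalize $\sum_tw_t=1$. For $0<\kappa<1$ put $w'=(1-\kappa)w+\kappa|T|^{-1}(1,\dots,1)$, which has positive entries with sum $1$. By (6) there is $y\in V$ with $\sum_tw'_ty_t\le c$. As $y\ge0$, this gives $(1-\kappa)\sum_tw_ty_t\le c$, so $\sum_tw_ty_t\le c/(1-\kappa)<c+\eta$ for small $\kappa$, a contradiction.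

**Step 4: reading off the system.** Take $P$ from Step 3. The functionals $P_1=\frac12(P+U)$ and $P_2=\frac12(P-U)$ on $M_T\otimes A$ are positive. The GNS construction gives representations and vectors $\Omega_i$ with $P_i(x)=\langle\rho_i(x)\Omega_i,\Omega_i\rangle$. Every representation of $M_T\otimes A$ has, up to unitary equivalence, the form $\mathrm{id}\otimes\pi$ on $\ell^2_T\otimes H$; so write $\rho_i=\mathrm{id}\otimes\pi_i$ and $\Omega_i=\sum_t\delta_t\otimes\zeta^i_t$. Since $e_{st}\delta_r$ is $\delta_s$ if $r=t$ and $0$ otherwise,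
$$P_i(e_{st}\otimes a)=\langle\pi_i(a)\zeta^i_t,\zeta^i_s\rangle .$$
Put $\pi=\pi_1\oplus\pi_2$, $\zeta_t=\zeta_t^1\oplus\zeta_t^2$, $J=1\oplus(-1)$. Then $J$ commutes with $\pi(A)$,
$$\langle\pi(n)J\zeta_t,\zeta_s\rangle=(P_1-P_2)(e_{st}\otimes\lambda(n))=U(e_{st}\otimes\lambda(n))=u(s^{-1}nt) ,$$
and $\|\zeta_t\|^2=(P_1+P_2)(e_{tt}\otimes1)=P(e_{tt}\otimes1)\le c+\eta$. As $\eta>0$ was arbitrary, $|u|_T\le c$. $\square$

## Near-minimal multipliers are almost invariant

We now have Hilbert space vectors with a bound independent of $T$ and can run the averaging argument. One remark on norms: if $g$ is finitely supported on $N$ and $g(n)=\langle\pi(n)\xi,\eta\rangle$ for a representation $\pi$ of $C^*_r(N)$, then $\|g\|_*\le\|\xi\|\|\eta\|$. By linearity the same applies to sums of such expressions.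

**Proposition 6.** Let $\Gamma$ satisfy $(H_C)$ and let $N\lhd\Gamma$ be amenable. For every finite $S\subset\Gamma$ with $e\in S$ and every $\delta>0$ there is a hermitian finitely supported $u$ on $\Gamma$ with $|u(e)-1|<\delta$ and
$$\bigl\|\,n\mapsto u(h^{-1}nh')-u(n)\,\bigr\|_*\le\delta\qquad(h,h'\in S).\tag{7}$$

*Proof.*

**Step 1: the quantity to minimize.** For finite nonempty $T\subset\Gamma$ call $b\ge0$ *admissible for $T$* if for all finite $E$ and $\varepsilon>0$ there is a hermitian finitely supported $u$ with $|u-1|<\varepsilon$ on $E$ and $|u|_T\le b$. Let $c_T$ be the infimum of the admissible $b$. By $(H_C)$ with $k=|T|$ and Lemma 5, $C$ is admissible, so $c_T\le C$. Since $|u|_T\ge|u(e)|$, we have $c_T\ge1$. Since $|u|_T$ is nondecreasing in $T$, so is $c_T$. Put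
$$c=\sup_Tc_T\in[1,C],\qquad m=|S| .$$
This is where the uniformity in $T$ is used: $c$ is finite.

**Step 2: the choices.** We choose $T$ where $c_T$ is almost $c$, so that enlarging $T$ cannot raise the minimum by much. Choose $0<\varepsilon\le1$ with $4\sqrt{c+1}\sqrt{2\varepsilon m}\le\delta$, then $T$ with $c_T>c-\varepsilon$, and put $T'=TS\supset T$.

As $c-\varepsilon<c_T$, the number $c-\varepsilon$ is not admissible for $T$ (it is $\ge0$ because $c\ge1\ge\varepsilon$). So there are a finite $E_0$ and $\varepsilon_0>0$ such that no hermitian finitely supported $w$ satisfies both $|w-1|<\varepsilon_0$ on $E_0$ and $|w|_T\le c-\varepsilon$. Enlarging $E_0$ and shrinking $\varepsilon_0$ preserves this, so we may assume $e\in E_0$ and $\varepsilon_0\le\delta$.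

As $c_{T'}\le c<c+\varepsilon$, there is a hermitian finitely supported $u$ with $|u-1|<\varepsilon_0$ on $\bigcup_{h,h'\in S}h^{-1}E_0h'$ and $|u|_{T'}<c+\varepsilon$. The union contains $e$, so $|u(e)-1|<\delta$. Fix a system $\pi,J,(\zeta_r)_{r\in T'}$ for $(u,T')$ with $\|\zeta_r\|^2\le c+\varepsilon$ for all $r$.

**Step 3: averaging.** We now play the average against the minimality. Put
$$u'(x)=\frac1{m^2}\sum_{h,h'\in S}u(h^{-1}xh') .$$
It is finitely supported; it is hermitian, because $\overline{u(h^{-1}x^{-1}h')}=u(h'^{-1}xh)$; and $|u'-1|<\varepsilon_0$ on $E_0$. For $s,t\in T$ and $n\in N$,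
$$u'(s^{-1}nt)=\frac1{m^2}\sum_{h,h'}u\bigl((sh)^{-1}n(th')\bigr)=\langle\pi(n)J\zeta'_t,\zeta'_s\rangle,\qquad\zeta'_t=\frac1m\sum_{h\in S}\zeta_{th} .$$
So $\pi,J,(\zeta'_t)_{t\in T}$ is a system for $(u',T)$ and $|u'|_T\le\max_{t\in T}\|\zeta'_t\|^2$. By the choice of $E_0,\varepsilon_0$ we have $|u'|_T>c-\varepsilon$. Hence there is $t\in T$ with $\|\zeta'_t\|^2>c-\varepsilon$. Fix this $t$. By (3),
$$\frac1m\sum_{h\in S}\|\zeta_{th}-\zeta'_t\|^2=\frac1m\sum_{h\in S}\|\zeta_{th}\|^2-\|\zeta'_t\|^2<(c+\varepsilon)-(c-\varepsilon)=2\varepsilon .$$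
Every single term satisfies $\|\zeta_{th}-\zeta'_t\|<\sqrt{2\varepsilon m}$, and as $e\in S$,
$$\|\zeta_{th}-\zeta_t\|\le2\sqrt{2\varepsilon m}\qquad(h\in S).$$

**Step 4: back to functions on $N$.** The vectors near the coset representative $t$ are close; we translate this to the identity coset. Let $\pi_t(n)=\pi(tnt^{-1})$. It extends to a representation of $C^*_r(N)$, since conjugation by $\lambda(t)$ preserves $C^*_r(N)$. Using (5) for the indices $th,th'\in T'$ and with $tnt^{-1}$ in place of $n$,
$$u(h^{-1}nh')=u\bigl((th)^{-1}(tnt^{-1})(th')\bigr)=\langle\pi_t(n)J\zeta_{th'},\zeta_{th}\rangle\qquad(h,h'\in S).$$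
Subtracting the case $h=h'=e$,
$$u(h^{-1}nh')-u(n)=\langle\pi_t(n)J(\zeta_{th'}-\zeta_t),\zeta_{th}\rangle+\langle\pi_t(n)J\zeta_t,\zeta_{th}-\zeta_t\rangle ,$$
so the norm in (7) is at most $2\cdot2\sqrt{2\varepsilon m}\,\sqrt{c+1}\le\delta$. $\square$

## Almost invariant vectors in $\ell^2(\mathbb Z^2)$ and the proof of Theorem 1

Let $\Gamma=\mathbb Z^2\rtimes SL_2(\mathbb Z)$ and $N=\mathbb Z^2$, and suppose that $\emptyset$ is SD for $A_2(\Gamma\times K)$. By Lemmas 2 and 4, $\Gamma$ satisfies $(H_C)$ for some $C$. Let $S_1$ and $S_2$ be finite generating sets of $\mathbb Z^2$ and $SL_2(\mathbb Z)$, and $S=\{e\}\cup S_1\cup S_2$. For every $\delta\in(0,\frac12)$, Proposition 6 gives a function $u$.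

**Step 1: densities on the torus.** We rewrite (7) as $L^1$ estimates. Put $f=u|_{\mathbb Z^2}$, $e_n(\theta)=e^{2\pi in\cdot\theta}$ and $F=\sum_nf(n)e_{-n}$ on $\mathbb T^2$. Under $C^*_r(\mathbb Z^2)=C(\mathbb T^2)$, $\lambda(n)=e_n$, the functional $e_n\mapsto f(n)$ is integration against $F$ and has norm $\|F\|_1$.

For $h=h'\in S_2$ we have $u(h^{-1}nh)=f(h^{-1}n)$, with density $\sum_mf(m)e_{-hm}=F\circ h^T$, because $hm\cdot\theta=m\cdot h^T\theta$. For the pair $(n_0,e)$ with $n_0\in S_1$ we get $f(n-n_0)$, with density $e_{-n_0}F$. So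
$$\|F\circ h^T-F\|_1\le\delta\ (h\in S_2),\qquad\|(e_{-n_0}-1)F\|_1\le\delta\ (n_0\in S_1),\qquad\|F\|_1\ge|f(0)|\ge1-\delta\ge\tfrac12 .$$

**Step 2: unit vectors.** To reach probabilities on $\mathbb Z^2$ we take a square root and its Fourier transform. Let $\xi=(|F|/\|F\|_1)^{1/2}$, a unit vector in $L^2(\mathbb T^2)$. From $|\sqrt a-\sqrt b|^2\le|a-b|$ for $a,b\ge0$,
$$\|\xi\circ h^T-\xi\|_2^2\le\frac{\bigl\||F|\circ h^T-|F|\bigr\|_1}{\|F\|_1}\le2\delta\qquad(h\in S_2),$$
and, since $|e_{-n_0}-1|^2\le2|e_{-n_0}-1|$,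
$$\|e_{-n_0}\xi-\xi\|_2^2=\int|e_{-n_0}-1|^2\frac{|F|}{\|F\|_1}\le4\delta\qquad(n_0\in S_1).$$
For $\hat\xi(n)=\int\xi e_{-n}$ we have $(\xi\circ h^T)^\wedge(n)=\hat\xi(h^{-1}n)$, by the substitution $\theta\mapsto(h^T)^{-1}\theta$, and $(e_{-n_0}\xi)^\wedge(n)=\hat\xi(n+n_0)$. By Parseval, $p=|\hat\xi|^2$ is a probability on $\mathbb Z^2$. As $\||a|^2-|b|^2\|_1\le2\|a-b\|_2$ for unit vectors $a,b\in\ell^2$ (Cauchy–Schwarz),
$$\|p\circ h^{-1}-p\|_1\le4\sqrt\delta\ (h\in S_2),\qquad\|p(\cdot+n_0)-p\|_1\le4\sqrt\delta\ (n_0\in S_1).$$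

**Step 3: an invariant mean.** Let $\delta\to0$ and let $\mathfrak m$ be a weak* cluster point of the $p$'s in $\ell^\infty(\mathbb Z^2)^*$. It is a mean, invariant under $S_1$ and $S_2$, hence under the groups they generate, $\mathbb Z^2$ and $SL_2(\mathbb Z)$. This contradicts Lemma 3 and proves Theorem 1. $\blacksquare$

## The exact constant for $\Gamma\times K$

Let $\Lambda_M(G)$ be the infimum of all $C$ with $(*)_C$, and let $\Lambda_k(\Gamma)$ be the infimum of all $C$ such that finitely supported functions with $\|u\|_k\le C$ approximate $1$ uniformly on finite sets. Both may be $\infty$. By Lemma 2, for discrete $G$ the set $\emptyset$ is SD iff $\Lambda_M(G)<\infty$.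

**Theorem 7.** For every discrete $\Gamma$,
$$\Lambda_M(\Gamma\times K)=\sup_k\Lambda_k(\Gamma).$$
Thus $\emptyset$ is SD for $A_2(\Gamma\times K)$ if and only if $\sup_k\Lambda_k(\Gamma)<\infty$.

*Proof.* **The inequality $\ge$.** If $\Gamma\times K$ satisfies $(*)_C$, Lemma 4 gives $(H_C)$, so $\Lambda_k(\Gamma)\le C$ for all $k$.

**The inequality $\le$.** Here we build multipliers on $\Gamma\times K$ from multipliers on $\Gamma$. If the right side is $\infty$ there is nothing to prove. Otherwise let $C>\sup_k\Lambda_k(\Gamma)$, and let a finite $E\subset\Gamma\times K$ and $\varepsilon>0$ be given. Put $K_n=S_2\times\dots\times S_n$. As $K=\bigcup_nK_n$, there are $n$ and a finite $E_1\subset\Gamma$ with $E\subset E_1\times K_n$. Let $k$ be the largest dimension of an irreducible representation of $K_n$. Choose a finitely supported $\varphi$ on $\Gamma$ with $\|\varphi\|_k\le C$ and $|\varphi-1|<\varepsilon$ on $E_1$. By (4) with $L=K_n$, and monotonicity of the levels, $\|\varphi\otimes1_{K_n}\|_M=\|\varphi\|_k\le C$ on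 $\Gamma\times K_n$. Let $v$ be the extension of $\varphi\otimes1_{K_n}$ by zero to $\Gamma\times K$. Then $m_v=m_{\varphi\otimes1}\circ E_{\Gamma\times K_n}$, with the contraction $E_H$ introduced before (2), so $\|v\|_M\le C$. The function $v$ is finitely supported and $|v-1|<\varepsilon$ on $E$. Hence $(*)_C$ holds. $\square$

## Amenable normal subgroups without an invariant mean

The group $N\rtimes\Gamma$ acts on $N$ by $(a,g)x=agxg^{-1}$. For $\Gamma=\mathbb Z^2\rtimes SL_2(\mathbb Z)$ and $N=\mathbb Z^2$, the maps that occur are exactly those of the affine action in Lemma 3, because $\mathbb Z^2$ acts trivially on itself by conjugation.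

**Theorem 8.** Let $\Gamma$ be discrete with $\sup_k\Lambda_k(\Gamma)<\infty$, and let $N\lhd\Gamma$ be amenable. Then there is a mean on $\ell^\infty(N)$ invariant under $N\rtimes\Gamma$ acting by $(a,g)x=agxg^{-1}$. Consequently, if there is no such mean, $\emptyset$ is not SD for $A_2(\Gamma\times K)$.

For groups weakly amenable in the completely bounded sense, the existence of such a mean is due to N. Ozawa, *Examples of groups which are not weakly amenable*, Kyoto J. Math. 52 (2012).

*Proof.* The plan is that of the proof of Theorem 1, with $L^1(\mathbb T^2)$ replaced by the $L^1$ space of a trace; the inequalities for absolute values and square roots, immediate for functions, now need proofs.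

**Step 1: $L^1$ estimates.** Let $C>\sup_k\Lambda_k(\Gamma)$. Given $k,E,\varepsilon$, choose a finitely supported $\varphi$ with $\|\varphi\|_k\le C$, close to $1$ on $E\cup E^{-1}$; then $(\varphi+\varphi^*)/2$ shows that $(H_C)$ holds. Fix a finite $S\subset\Gamma$ with $e\in S$ and $0<\delta<\frac12$, and take $u$ from Proposition 6. Let $M=VN(N)$ with trace $\tau(x)=\langle x\delta_e,\delta_e\rangle$, $\|X\|_1=\tau(|X|)$, $\|X\|_2=\tau(X^*X)^{1/2}$, and
$$F=\sum_{n\in N}u(n)\lambda(n)^*\in\mathbb C[N].$$
Since $u$ is hermitian, $F=F^*$. Also $\tau(\lambda(n)F)=u(n)$. For $X\in\mathbb C[N]$ the functional $x\mapsto\tau(xX)$ on $C^*_r(N)$ has norm $\|X\|_1$: on $M$ its norm is $\|X\|_1$, and by Kaplansky's theorem the unit ball of $C^*_r(N)$ is dense enough to compute it. Let $\theta_h$, $h\in\Gamma$, be the automorphism of $M$ with $\theta_h(\lambda(n))=\lambda(hnh^{-1})$. It is implemented by the permutation $x\mapsto hxh^{-1}$ of $N$ and preserves $\tau$. The function $n\mapsto u(h^{-1}nh)$ corresponds to $\sum_nu(h^{-1}nh)\lambda(n)^*=\theta_h(F)$,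 and $n\mapsto u(n_0^{-1}n)$ to $\sum_mu(m)\lambda(n_0m)^*=F\lambda(n_0)^*$. So (7) gives
$$\|\theta_h(F)-F\|_1\le\delta\ (h\in S),\quad\|F\lambda(n_0)^*-F\|_1\le\delta\ (n_0\in S\cap N),\quad\|F\|_1\ge|\tau(F)|=|u(e)|\ge\tfrac12 .$$

**Step 2: absolute values.** We show that $|F|$ is almost fixed by $\theta_h$, $h\in S$. By functional calculus there is a self-adjoint unitary $W\in M$ with $WF=|F|$ (the sign of $F$, with sign $1$ on the kernel). Let $X=W\theta_h(F)$. Then $X^*X=\theta_h(F)^2$, so $|X|=\theta_h(|F|)$ and $\|X\|_1=\|F\|_1$. Also $\|X-|F|\|_1=\|W(\theta_h(F)-F)\|_1\le\delta$, so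
$$\mathrm{Re}\,\tau(X)\ge\tau(|F|)-\delta=\|X\|_1-\delta .$$
Let $X=Q|X|$ be the polar decomposition. As $Q^*Q|X|^{1/2}=|X|^{1/2}$, expanding the square gives
$$\|(1-Q)|X|^{1/2}\|_2^2=2\tau(|X|)-2\,\mathrm{Re}\,\tau(X)\le2\delta .$$
By Cauchy–Schwarz, $\||X|-X\|_1=\|(1-Q)|X|^{1/2}\cdot|X|^{1/2}\|_1\le\sqrt{2\delta\|F\|_1}$. Hence
$$\|\theta_h(|F|)-|F|\|_1\le\||X|-X\|_1+\|X-|F|\|_1\le\delta+\sqrt{2\delta\|F\|_1}.$$

**Step 3: square roots.** We show that for $a,b\ge0$ in $M$,
$$\|a-b\|_2^2\le\|a^2-b^2\|_1.\tag{8}$$
Let $d=a-b$ with positive and negative parts $d_\pm$, and let $W\in M$ be a self-adjoint unitary with $Wd=dW=|d|$. We have $a^2-b^2=\frac12\bigl(d(a+b)+(a+b)d\bigr)$, and $a+b-d=2b\ge0$, $a+b+d=2a\ge0$. Therefore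
$$\|a^2-b^2\|_1\ge\tau\bigl(W(a^2-b^2)\bigr)=\tau\bigl(|d|(a+b)\bigr)=\tau\bigl(d_+(a+b)\bigr)+\tau\bigl(d_-(a+b)\bigr)\ge\tau(d_+d)+\tau\bigl(d_-(-d)\bigr)=\|d\|_2^2 .$$

**Step 4: unit vectors and the mean.** Put $\xi=(|F|/\|F\|_1)^{1/2}$, a unit vector in $L^2(M,\tau)=\ell^2(N)$, where $\lambda(x)$ corresponds to $\delta_x$. By (8), Step 2 and $\|F\|_1\ge\frac12$,
$$\|\theta_h(\xi)-\xi\|_2^2\le\frac{\delta}{\|F\|_1}+\sqrt{\frac{2\delta}{\|F\|_1}}\le2\delta+2\sqrt\delta\qquad(h\in S).$$
For $n_0\in S\cap N$, with the $W$ of Step 2, $\||F|\lambda(n_0)^*-|F|\|_1=\|W(F\lambda(n_0)^*-F)\|_1\le\delta$, so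
$$\|\xi\lambda(n_0)^*-\xi\|_2^2=2-2\,\mathrm{Re}\,\tau(\xi^2\lambda(n_0)^*)=2\,\mathrm{Re}\,\tau(\xi^2-\xi^2\lambda(n_0)^*)\le\frac{2\delta}{\|F\|_1}\le4\delta .$$
On $\ell^2(N)$, $\theta_h$ acts by the permutation $x\mapsto hxh^{-1}$ and right multiplication by $\lambda(n_0)^*$ by $x\mapsto xn_0^{-1}$. As in the proof of Theorem 1, $\||a|^2-|b|^2\|_1\le2\|a-b\|_2$ for unit vectors, so the probabilities $|\xi|^2$ on $N$ are almost invariant in $\ell^1$ under these permutations. Let $\mathfrak m$ be a weak* cluster point of them as $S\uparrow\Gamma$ and $\delta\downarrow0$. It is a mean on $\ell^\infty(N)$ invariant under conjugation by $\Gamma$ and under right translations by $N$. Since $ax=(axa^{-1})a$, it is also invariant under left translations by $N$, hence under $N\rtimes\Gamma$. The last assertion follows from Theorem 7. $\square$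

## Supergroups, a finitely presented group, $SL_\infty(\mathbb Z)$, wreath products

Two of the examples below use names that need a word. *Houghton's group* $H_3$ is the group of permutations $\sigma$ of $\{1,2,3\}\times\mathbb N$ for which there are integers $t_1,t_2,t_3$ with $\sigma(i,n)=(i,n+t_i)$ for all large $n$. For example, every finitary permutation (one moving only finitely many points) belongs to it, with $t_i=0$. The *wreath product* is $B\wr Q=\bigl(\bigoplus_QB\bigr)\rtimes Q$, with $Q$ shifting the coordinates; for $B=\mathbb Z/2$, elements of $\bigoplus_QB$ are finite subsets of $Q$.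

**Corollary 9.** In each case below $\emptyset$ is not SD for $A_2(G)$.

1. Any locally compact group $G$ having an open subgroup $H$ which is discrete (so $G$ is discrete) and for which $\emptyset$ is not SD. In other words, every discrete supergroup of an example is an example.
2. $G=(\mathbb Z^2\rtimes SL_2(\mathbb Z))\times H_3$, where $H_3$ is Houghton's group. This $G$ is finitely presented.
3. $G=SL_\infty(\mathbb Z)=\bigcup_nSL_n(\mathbb Z)$.
4. $G=(B\wr Q)\times K$ for any amenable $B\ne1$ and nonamenable $Q$.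

*Proof.* (1) The point $\{e\}$ is open in $H$, hence in $G$, so $G$ is discrete. If $\emptyset$ were SD for $A_2(G)$, then $(*)_C$ would hold for $G$ by Lemma 2; restricting the functions to $H$ and using (2), $(*)_C$ would hold for $H$, and $\emptyset$ would be SD for $A_2(H)$.

(2) The group $\mathbb Z^2\rtimes SL_2(\mathbb Z)$ is finitely presented, being an extension of a finitely presented group by a finitely presented group. $H_3$ is finitely presented (K. S. Brown, *Finiteness properties of groups*, J. Pure Appl. Algebra 44 (1987)). So $G$ is finitely presented. $H_3$ contains all finitary permutations of a countably infinite set. Partition that set into pieces of sizes $2,3,4,\dots$ and let $S_n$ permute the piece of size $n$; this embeds $K$ in $H_3$. So $G$ contains the group of Theorem 1, and (1) applies.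

(3) The map $(n,h)\mapsto\begin{pmatrix}h&n\\0&1\end{pmatrix}$ embeds $\mathbb Z^2\rtimes SL_2(\mathbb Z)$ in $SL_3(\mathbb Z)$, and $\sigma\mapsto P_\sigma\oplus\mathrm{sgn}\,\sigma$, with $P_\sigma$ the permutation matrix, embeds $S_n$ in $SL_{n+1}(\mathbb Z)$. Placing these matrices in disjoint diagonal blocks embeds the group of Theorem 1 in $SL_\infty(\mathbb Z)$, since an element of $K$ has only finitely many nontrivial components. Apply (1).

(4) Let $\Gamma=B\wr Q$ and $N=\bigoplus_QB$. The group $N$ is amenable, as a directed union of finite products of copies of $B$, and infinite, since $Q$, being nonamenable, is infinite. Suppose $\mathfrak m$ is an $N\rtimes\Gamma$-invariant mean on $\ell^\infty(N)$. By invariance under left translations all points of $N$ have equal mass, so $\mathfrak m(\{e\})=0$. For $x\in N$ with $x\ne e$ let $p_x$ be the uniform probability on the finite nonempty support of $x$ in $Q$. Conjugating $x$ by $q\in Q$ translates its support by $q$, so $x\mapsto p_x$ is $Q$-equivariant. Hence $a\mapsto\mathfrak m\bigl(x\mapsto\sum_qp_x(q)a(q)\bigr)$,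 with value $0$ assigned to $x=e$, is a $Q$-invariant mean on $\ell^\infty(Q)$. This contradicts the nonamenability of $Q$. So there is no such $\mathfrak m$, and Theorem 8 applies. $\square$

## Nonempty sets

**Theorem 10.** Let $G$ be discrete and $F\subset G$.

1. If $F$ is finite, then $F$ is SD if and only if $\emptyset$ is SD.
2. If $H\le G$ is a subgroup for which $\emptyset$ is not SD, and $xH\cap F$ is finite for some $x\in G$, then $F$ is not SD for $A_2(G)$.

In particular, for $G$ as in Theorem 1 no finite subset of $G$ is an SD set.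

*Proof.* We use that left translations of $A(G)$ and extension by zero $A(H)\to A(G)$ are isometric (Eymard). Both can be checked here. For translations, $u(xs)=\langle u,\lambda(x)\lambda(s)\rangle$. For the extension $w^\circ$ of $w=\langle\lambda_H(\cdot)\xi,\eta\rangle$, extend $\xi,\eta$ by zero to $G$; then $w^\circ=\langle\lambda_G(\cdot)\xi,\eta\rangle\in A(G)$, because for $s\notin H$ the supports of $\lambda(s)\xi$ and $\eta$ are disjoint. As $\langle w^\circ,y\rangle=\langle w,E_H(y)\rangle$ for $y\in\mathbb C[G]$, and $E_H$ maps the unit ball of $\mathbb C[G]$ onto that of $\mathbb C[H]$, the norms agree.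

**Proof of (2): moving the net to $H$ and repairing it on a finite set.** Suppose $(v_\alpha)\subset J_F^0$ satisfies the definition for $F$, with bound $C$. Put $F_1=x^{-1}F\cap H$, a finite set with $xF_1=F\cap xH$, and $w_\alpha(y)=v_\alpha(xy)$ for $y\in H$. Then $w_\alpha$ is finitely supported and vanishes on $F_1$. Let $w\in A(H)$ vanish on $F_1$. Transport it to $xH$ by $xy\mapsto w(y)$ and extend by zero; the result lies in $I_F$ and has norm $\|w\|$, and its product with $v_\alpha$ is the transport of $w_\alpha w$. Hence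
$$\|w_\alpha w\|\le C\|w\|,\qquad w_\alpha w\to w\qquad(w\in A(H),\ w=0\text{ on }F_1).$$
Let $\kappa=\|1_{F_1}\|_{A(H)}\le|F_1|$. For arbitrary $w\in A(H)$, the function $(1-1_{F_1})w$ vanishes on $F_1$ and has norm at most $(1+\kappa)\|w\|$. Since $w_\alpha1_{F_1}=0$,
$$\|(w_\alpha+1_{F_1})w\|\le\|w_\alpha(1-1_{F_1})w\|+\|1_{F_1}w\|\le\bigl(C(1+\kappa)+\kappa\bigr)\|w\| .$$
Moreover $w_\alpha+1_{F_1}\to1$ pointwise: on $F_1$ it equals $1$, and for $y\in H\setminus F_1$ we have $w_\alpha\delta_y\to\delta_y$, so $w_\alpha(y)\to1$. Thus $H$ satisfies $(*)_{C(1+\kappa)+\kappa}$, and by Lemma 2 the set $\emptyset$ is SD for $A_2(H)$, a contradiction.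

**Proof of (1).** If $F$ is finite and SD, then (2) with $H=G$ shows that $\emptyset$ is SD. Conversely, let $(v_\alpha)$ be a net for $\emptyset$ with bound $C$ and put $v'_\alpha=v_\alpha(1-1_F)$. It is finitely supported and vanishes on $F$, so it lies in $J_F^0$. For $v\in I_F$ we have $v'_\alpha v=v_\alpha v$. Hence $\|v'_\alpha\|_{M[F]}\le C$ and $v'_\alpha v\to v$, so $F$ is SD.

The last statement is (1) together with Theorem 1. $\square$
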